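\title{Topological entropy and quasiconformal dilatation on compact Riemann surfaces}

\begin{abstract}
We prove that every quasiconformal homeomorphism $f$ of a compact Riemann surface satisfies $h_{\mathrm{top}}(f)\le\frac12\ln K[f]$, where $K[f]$ is the maximal dilatation, and that the constant $\frac12$ cannot be lowered on any closed surface. The proof is a packing argument. For a finite interval $J$ of times, every Bowen ball of small radius $\varepsilon$ has area at least $\varepsilon^2/2$ in the conformal metric $\max_{j\in J}|Df^j|^2g$, while for the times $|j|\le n/2$ the total area of this metric is at most a constant times $nK[f]^{n/2}$. The same estimate bounds the entropy of a homeomorphism with $W^{1,2}$ iterates by the growth rates of their energies.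
\end{abstract}

\section{Introduction}\label{sec:intro}

An orientation-preserving homeomorphism $h$ between Riemann surfaces is \emph{quasiconformal} (q.c.) if, in local conformal coordinates, it belongs to $W^{1,2}_{\mathrm{loc}}$ and satisfies $|h_{\bar z}|\le k|h_z|$ almost everywhere for some constant $k<1$. Its pointwise and maximal dilatations are
\[
K(h,z)=\frac{|h_z|+|h_{\bar z}|}{|h_z|-|h_{\bar z}|},\qquad K[h]=\operatorname*{ess\,sup}_z K(h,z).
\]
The numerator and the denominator are the largest and the smallest factor by which the differential stretches a tangent vector, so $K(h,z)$ is the ratio of the axes of the ellipse into which $h$ sends an infinitesimal circle. It does not depend on the coordinates, and $K[h]=1$ exactly when $h$ is conformal.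

Let $f$ be a continuous self-map of a compact metric space $(X,d)$. For $n\ge1$ and $\eta>0$ let $s(n,\eta)$ be the largest cardinality of a set whose points are pairwise at distance at least $\eta$ in the metric $\max_{0\le j<n}d(f^jx,f^jy)$. Thus $s(n,\eta)$ counts the orbit segments of length $n$ that can be told apart at resolution $\eta$, and the \emph{topological entropy} of $f$ is their exponential growth rate
\[
h_{\mathrm{top}}(f)=\lim_{\eta\to0}\ \limsup_{n\to\infty}\frac1n\ln s(n,\eta).
\]
The following question is posed as an open problem in \cite{RSE}.

\begin{quote}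
\emph{If $S$ is a compact Riemann surface and $f\colon S\to S$ is a q.c.\ homeomorphism, is $h_{\mathrm{top}}(f)\le\frac12\ln K[f]$?}
\end{quote}

Entropy comes from stretching, and dilatation sees only the ratio of two stretchings, so at first sight the two quantities need not be related. The link is area. A homeomorphism of a surface of finite area cannot expand area everywhere, so one expects persistent stretching in one direction to be paid for by contraction in another, and dilatation records exactly this. A linear map that preserves area and stretches by $\lambda$ in one direction and by $\lambda^{-1}$ in the orthogonal one has $K=\lambda^2$, and it separates nearby orbits at the rate $\ln\lambda=\frac12\ln K$. This is where the constant comes from. At the other extreme, a conformal automorphism of a closed surface of positive genus is an isometry of the flat or hyperbolic metric, so $s(n,\eta)$ does not depend on $n$ and both sides vanish. The obstacle to turning the heuristic into a proof is that a q.c.\ map need not preserve area and need not be Lipschitz. The answer is nevertheless yes.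

\begin{theorem}\label{thm:main}
Let $S$ be a compact Riemann surface, connected or not, with or without border, and let $f\colon S\to S$ be a q.c.\ homeomorphism. Then $h_{\mathrm{top}}(f)\le\frac12\ln K[f]$.
\end{theorem}

On a bordered surface, q.c.\ means q.c.\ in the interior. Except in the last part of Section~\ref{sec:entropy}, the surface $S$ is \emph{closed}, that is, compact, connected and without border. We fix a smooth conformal Riemannian metric $g$ on $S$, with distance $d$, area measure $dA$, total area $A$ and diameter $D$. A homeomorphism $h$ of $S$ is \emph{in $W^{1,2}$} if it is $W^{1,2}_{\mathrm{loc}}$ in local charts. Then $|Dh|$, the operator norm of the weak differential with respect to $g$, is defined almost everywhere, and the \emph{energy}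
\[
E(h)=\int_S|Dh|^2\,dA
\]
is finite by compactness. Quasiconformality enters the proof of Theorem~\ref{thm:main} only through a bound on the energies of the iterates, and the method gives more. We write $\ln^+=\max(\ln,0)$.

\begin{theorem}\label{thm:energy}
Let $f$ be a homeomorphism of a closed Riemann surface $S$, orientation preserving or not.
\begin{itemize}
\item[(a)] Suppose $f^j\in W^{1,2}$ for all $j\ge0$, and put $a_+=\limsup_n\frac1n\ln^+E(f^n)$. Then $h_{\mathrm{top}}(f)\le a_+$.
\item[(b)] Suppose $f^j\in W^{1,2}$ for all $j\in\mathbb Z$, put also $a_-=\limsup_n\frac1n\ln^+E(f^{-n})$, and suppose $a_\pm<\infty$. Then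
\[
h_{\mathrm{top}}(f)\le\frac{a_+a_-}{a_++a_-},
\]
where the right side is read as $0$ if $a_+a_-=0$.
\item[(c)] If $f$ is q.c., then
\[
h_{\mathrm{top}}(f)\le\frac12\lim_{n\to\infty}\frac1n\ln K[f^n]\le\frac12\inf_\psi\ln K[\psi f\psi^{-1}],
\]
where the infimum is over all q.c.\ homeomorphisms $\psi\colon S\to S'$ onto Riemann surfaces.
\item[(d)] If $f$ is q.c., then
\[
h_{\mathrm{top}}(f)\le\frac12\limsup_{n\to\infty}\frac1n\ln\max_\pm\int_SK(f^{\pm n},y)\,dA(y).
\]
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:sharp}
For every genus there are a closed Riemann surface $S$ of that genus and a q.c.\ homeomorphism $f$ of $S$ with $h_{\mathrm{top}}(f)=\frac12\ln K[f]>0$. For every closed Riemann surface $S$,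
\[
\sup\Big\{\frac{h_{\mathrm{top}}(f)}{\ln K[f]}\ :\ f\text{ q.c.\ on }S,\ K[f]>1\Big\}=\frac12 .
\]
\end{theorem}

Section~\ref{sec:models} works out three model cases and arrives at the key estimate, Proposition~\ref{prop:area}. Section~\ref{sec:tools} collects the tools, Section~\ref{sec:area} proves the estimate, and Sections~\ref{sec:entropy} and~\ref{sec:sharp} prove the theorems.

\section{Packing Bowen balls: three model cases}\label{sec:models}

Let $f$ be a homeomorphism of $S$. A \emph{window} is a finite interval of integers $J=\{-m,\dots,k\}$ containing $0$; its length is $n=m+k+1$. Put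
\[
d_J(x,y)=\max_{j\in J}d(f^jx,f^jy),\qquad B_J(x,\varepsilon)=\{y:d_J(x,y)<\varepsilon\}.
\]
The function $d_J$ is a continuous metric with $d_J\ge d$, and $B_J(x,\varepsilon)$ is the \emph{Bowen ball}: the set of points whose orbit stays $\varepsilon$-close to that of $x$ at all times in $J$. Ordinary balls are written $B(q,r)=\{d(q,\cdot)<r\}$ and $\bar B(q,r)=\{d(q,\cdot)\le r\}$.

\begin{lemma}\label{lem:packing}
Let $J$ be a window of length $n$. Then $s(n,\eta)$ is the largest cardinality of a set whose points are pairwise at $d_J$-distance at least $\eta$. If $\mu$ is a finite Borel measure on $S$ and $\mu(B_J(x,\varepsilon))\ge c>0$ for all $x$, then $s(n,2\varepsilon)\le\mu(S)/c$.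
\end{lemma}

\begin{proof}
We have $\max_{0\le j<n}d(f^jx,f^jy)=d_J(f^mx,f^my)$, and $f^m$ is a bijection; this gives the first claim. If the points $x_i$ are pairwise at $d_J$-distance at least $2\varepsilon$, the balls $B_J(x_i,\varepsilon)$ are disjoint by the triangle inequality, and each has measure at least $c$.
\end{proof}

The lemma leaves two choices free for each $n$: the position of the window and the measure. The examples show how to make them.

\subsection*{A linear map of the torus}
Let $\mathcal A=\left(\begin{smallmatrix}2&1\\1&1\end{smallmatrix}\right)$ act on $T=\mathbb C/\mathbb Z[i]$ with the flat metric of area $1$. The matrix is symmetric with eigenvalues $\lambda^{\pm1}$, $\lambda=\frac{3+\sqrt5}2$. In orthonormal eigencoordinates $\mathcal A^j(a,b)=(\lambda^ja,\lambda^{-j}b)$, so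
\begin{equation}\label{eq:torusK}
|D\mathcal A^j|=\lambda^{|j|},\qquad K(\mathcal A^j,\cdot)=\lambda^{2|j|}.
\end{equation}
Let $\varepsilon<1/(1+\lambda)$. We claim that $B_J(x,\varepsilon)$ is the set of points $x+w$ with $|\mathcal A^jw|<\varepsilon$ for all $j\in J$. Such points lie in the ball. Conversely, a point of the ball is $x+w$ with $|w|<\varepsilon$ and with $\mathcal A^jw$ within $\varepsilon$ of the lattice for all $j\in J$. If $|\mathcal A^jw|<\varepsilon$, then $|\mathcal A^{j\pm1}w|<\lambda\varepsilon$, so $\mathcal A^{j\pm1}w$ is farther than $1-\lambda\varepsilon>\varepsilon$ from every nonzero lattice point. Induction along $J$, starting at $0$, proves the claim. Consequently, in terms of $w=(a,b)$,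
\[
\Big\{|a|<\tfrac{\varepsilon}{\sqrt2}\lambda^{-k},\ |b|<\tfrac{\varepsilon}{\sqrt2}\lambda^{-m}\Big\}\subset B_J(x,\varepsilon)-x\subset\big\{|a|<\varepsilon\lambda^{-k},\ |b|<\varepsilon\lambda^{-m}\big\},
\]
and the area of $B_J(x,\varepsilon)$ lies between $2\varepsilon^2\lambda^{-(n-1)}$ and $4\varepsilon^2\lambda^{-(n-1)}$. Lemma~\ref{lem:packing} with $\mu=dA$ gives $s(n,2\varepsilon)\le\lambda^{n-1}/(2\varepsilon^2)$. The Bowen balls of radius $\varepsilon$ about the points of a largest $\varepsilon$-separated set cover $T$, so $s(n,\varepsilon)\ge\lambda^{n-1}/(4\varepsilon^2)$. Hence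
\begin{equation}\label{eq:torush}
h_{\mathrm{top}}(\mathcal A)=\ln\lambda=\tfrac12\ln K[\mathcal A],
\end{equation}
in agreement with the formula for toral automorphisms in \cite{Walters}. The area of the ball depends only on the length of the window, but its shape depends on the position: the ball is thin when $m=0$ and roughly round when $m$ and $k$ are nearly equal.

\subsection*{Area-preserving diffeomorphisms}
Roundness matters because a bound on the operator norm $|Df^j|$ forgets directions and can only produce a round disc inside the Bowen ball. Let $f$ be an orientation-preserving $C^1$ diffeomorphism of $S$ that preserves $dA$, with $K=K[f]$. The two stretchings of $Df$ have product $1$ and ratio at most $K$, so $f$ and $f^{-1}$ are $K^{1/2}$-Lipschitz, and $B_J(x,\varepsilon)$ contains $B(x,\varepsilon K^{-\max(k,m)/2})$. By compactness there is $c>0$ such that discs of radius $r\le1$ have area at least $cr^2$, so for $\varepsilon\le1$ Lemma~\ref{lem:packing} gives $s(n,2\varepsilon)\le AK^{\max(k,m)}/(c\varepsilon^2)$. The window $\{0,\dots,n-1\}$ yields only $h_{\mathrm{top}}(f)\le\ln K$. A window with $k,m\le n/2$ yields $h_{\mathrm{top}}(f)\le\frac12\ln K$.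 So the factor $\frac12$ is won by centering the window at time $0$.

\subsection*{A conformal map that does not preserve area}
Let $f(z)=cz$ with $c>1$ on the sphere $\hat{\mathbb C}$ with the metric $2|dz|/(1+|z|^2)$, for which $d(0,z)=2\arctan|z|$. Here $K[f]=1$, but
\[
B_J(0,\varepsilon)=\{|z|<c^{-k}\tan(\varepsilon/2)\}
\]
has area of order $c^{-2k}$. With $\mu=dA$ no bound in terms of $K[f]$ can come out of Lemma~\ref{lem:packing}. In general not even a Lipschitz constant is available: for $0<\alpha<1$ the map $z\mapsto z|z|^{\alpha-1}$ stretches by $\alpha|z|^{\alpha-1}$ radially and by $|z|^{\alpha-1}$ along circles, so it has dilatation $1/\alpha$ and unbounded derivative at $0$.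

Bowen balls are small where some iterate stretches strongly, so the measure should put its mass there. If $f^j\in W^{1,2}$ for all $j\in J$, set
\[
\rho_J=\max_{j\in J}|Df^j|,\qquad \mu=\rho_J^2\,dA .
\]
This is the area measure of the smallest conformal metric $\rho_J^2g$ on the source for which all differentials $Df^j$, $j\in J$, have norm at most $1$. Its total mass is at most $\sum_{j\in J}E(f^j)$, an integral quantity that quasiconformality does control. For $f(z)=cz$, conformality gives $|Df^k|^2\,dA=(f^k)^*dA$, so $\mu(B_J(0,\varepsilon))$ is at least the area of $f^kB_J(0,\varepsilon)=B(0,\varepsilon)$, whatever the window. For the torus map, $\rho_J=\lambda^{\max(k,m)}$ and $\mu(B_J(x,\varepsilon))$ lies between $2\varepsilon^2\lambda^{|k-m|}$ and $4\varepsilon^2\lambda^{|k-m|}$. In both cases the mass is at least of order $\varepsilon^2$, and for centered windows on the torus it is no larger. The lower bound holds in general.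

\begin{proposition}\label{prop:area}
Let $f$ be a homeomorphism of a closed Riemann surface $S$. There is $\varepsilon_0>0$ such that for every window $J$ with $f^j\in W^{1,2}$ for all $j\in J$, every $x\in S$ and every $0<\varepsilon\le\varepsilon_0$,
\[
\int_{B_J(x,\varepsilon)}\rho_J^2\,dA\ \ge\ \frac{\varepsilon^2}2 .
\]
\end{proposition}

It is essential that $\varepsilon_0$ does not depend on $J$, because in the definition of entropy $n\to\infty$ with the resolution fixed.

\section{Tools}\label{sec:tools}

\subsection*{Entropy}
We use the following standard properties for continuous maps of compact metric spaces; for (E1)--(E3) see \cite{Walters}.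
\begin{itemize}
\item[(E1)] $h_{\mathrm{top}}(f^n)=n\,h_{\mathrm{top}}(f)$ for $n\ge1$.
\item[(E2)] If $\pi\colon X\to Y$ is a continuous surjection with $\pi f=F\pi$, then $h_{\mathrm{top}}(F)\le h_{\mathrm{top}}(f)$. In particular entropy is invariant under conjugacy and independent of the metric.
\item[(E3)] If $X$ is a finite union of closed sets $X_i$ with $fX_i\subset X_i$, then $h_{\mathrm{top}}(f)=\max_ih_{\mathrm{top}}(f|X_i)$.
\item[(E4)] If in (E2) the fibers of $\pi$ are finite, then $h_{\mathrm{top}}(F)=h_{\mathrm{top}}(f)$ \cite{Bowen}.
\end{itemize}

\subsection*{Quasiconformal and Sobolev maps}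
For (Q1)--(Q4) see \cite{Ahlfors,LV}. Let $h$ be a q.c.\ homeomorphism of $S$ and $J_h$ its Jacobian with respect to $dA$.
\begin{itemize}
\item[(Q1)] $h$ is differentiable almost everywhere, its differential agrees almost everywhere with the weak differential, and $J_h>0$ almost everywhere.
\item[(Q2)] $h$ maps null sets to null sets, and $\int_SG(h(x))J_h(x)\,dA(x)=\int_SG\,dA$ for every measurable $G\ge0$. In particular $\int_SJ_h\,dA=A$.
\item[(Q3)] Inverses and compositions of q.c.\ maps between Riemann surfaces are q.c., with $K[h^{-1}]=K[h]$ and $K[h_1h_2]\le K[h_1]K[h_2]$.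
\item[(Q4)] An orientation-preserving homeomorphism between Riemann surfaces that is q.c.\ off a finite set, or off finitely many analytic curves, is q.c., with the same maximal dilatation.
\end{itemize}
If $g=\omega^2|dz|^2$ in charts and $\beta=(\omega\circ h)/\omega$, then $|Dh|=\beta(|h_z|+|h_{\bar z}|)$ and $J_h=\beta^2(|h_z|^2-|h_{\bar z}|^2)$. The conformal factors cancel, and
\begin{equation}\label{eq:distortion}
|Dh|^2=K(h,\cdot)\,J_h\quad\text{almost everywhere.}
\end{equation}
For general Sobolev maps we need one fact.
\begin{itemize}
\item[(ACL)] A continuous $W^{1,2}_{\mathrm{loc}}$ function on an open square with sides parallel to the axes is locally absolutely continuous on almost every horizontal and almost every vertical segment across the square, and on almost every such segment its derivative equals the weak partial derivative almost everywhere.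
\end{itemize}

\subsection*{Length and area in a rectangle}
The analytic core of Proposition~\ref{prop:area} is the following inequality. Its point is that the side lengths of the rectangle cancel.

\begin{lemma}\label{lem:rectangle}
Let $\sigma\ge0$ be measurable on $R=(-L,0)\times[0,2\pi]$, with coordinates $(\tau,\theta)$. If $\int_0^{2\pi}\sigma\,d\theta\ge\alpha$ for almost every $\tau$ and $\int_{-L}^0\sigma\,d\tau\ge\beta$ for almost every $\theta$, then $\iint_R\sigma^2\ge\alpha\beta$.
\end{lemma}

\begin{proof}
Integrating the hypotheses gives $\iint_R\sigma\ge\alpha L$ and $\iint_R\sigma\ge2\pi\beta$. Multiplying these and applying the Cauchy--Schwarz inequality on $R$, which has area $2\pi L$, we get $2\pi L\alpha\beta\le\big(\iint_R\sigma\big)^2\le2\pi L\iint_R\sigma^2$.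
\end{proof}

Both hypotheses are needed. The constant $\sigma=\beta/L$ satisfies the second one and has $\iint_R\sigma^2=2\pi\beta^2/L$, which tends to $0$ as $L\to\infty$; the constant $\sigma=\alpha/(2\pi)$ satisfies the first and has $\iint_R\sigma^2=\alpha^2L/(2\pi)$, which tends to $0$ as $L\to0$.

\subsection*{Small balls}
By compactness we can fix $r_0>0$ such that $r_0$ is less than the injectivity radius $\operatorname{inj}$ of $(S,g)$, $r_0\le D/8$, and every ball $B(q,r_0)$ lies in the domain of a holomorphic chart with bounded image in $\mathbb C$. A \emph{small ball} is a ball $B(q,r)$ or $\bar B(q,r)$ with $0<r\le r_0$. An open small ball is the homeomorphic image of a Euclidean disc under the exponential map.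

\begin{lemma}\label{lem:balls}
The complement of a small ball is connected and has diameter greater than $D/2$.
\end{lemma}

\begin{proof}
For $0<s<\operatorname{inj}$, pushing points of $B(q,s)\setminus\{q\}$ outward along geodesic rays from $q$ retracts the connected set $S\setminus\{q\}$ onto $S\setminus B(q,s)$, which is therefore connected, and it is nonempty. The set $S\setminus\bar B(q,r)$ is the union of the nested connected sets $S\setminus B(q,s)$, $r<s<\operatorname{inj}$, so it is connected too.

It suffices to bound the diameter of $S\setminus\bar B(q,r)$. Let $d(y_1,y_2)=D$. If neither point is in $\bar B(q,r)$, the diameter is $D$. Otherwise let $y_1\in\bar B(q,r)$. Then $d(q,y_2)\ge D-r>r$, so $y_2\notin\bar B(q,r)$. Choose $y$ with $r<d(q,y)<\min(2r,\operatorname{inj})$. Then $y\notin\bar B(q,r)$ and $d(y,y_2)\ge D-d(y_1,q)-d(q,y)>D-3r>D/2$.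
\end{proof}

All the topology of the proof is in the next statement: what a set in a small ball cuts off from the surface is either large or inside the ball.

\begin{lemma}\label{lem:filling}
Let $B$ be a small ball, $\Gamma\subset B$ any subset, and $W$ a connected component of $S\setminus\Gamma$ with $\operatorname{diam}W\le D/2$. Then $W\subset B$.
\end{lemma}

\begin{proof}
The set $S\setminus B$ is a connected subset of $S\setminus\Gamma$, so it is either contained in $W$ or disjoint from $W$. It is not contained in $W$, because its diameter exceeds $D/2$.
\end{proof}

The lemma travels along orbits: a homeomorphism $h$ of $S$ maps the components of $S\setminus\Gamma$ onto the components of $S\setminus h\Gamma$.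

\section{The weighted area of a Bowen ball}\label{sec:area}

We prove Proposition~\ref{prop:area}. By uniform continuity choose $\varepsilon_0\in(0,r_0/2]$ such that
\begin{equation}\label{eq:eps0}
d(y,z)\le2\varepsilon_0\quad\Longrightarrow\quad d(f^{\pm1}y,f^{\pm1}z)\le D/2 .
\end{equation}
Fix $J$, $x$ and $\varepsilon\le\varepsilon_0$, let $u=d_J(x,\cdot)$, and let $U$ be the component of $B_J(x,\varepsilon)=\{u<\varepsilon\}$ containing $x$. The set $U$ is open, since $u$ is continuous and $S$ is locally connected, and
\begin{equation}\label{eq:inballs}
f^jU\subset B(f^jx,\varepsilon)\qquad(j\in J).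
\end{equation}

We have no control over the shape of $U$, and the weight $\rho_J$ is only square integrable. The integral $\int\rho_J^2\,dA$, however, is the area of a conformal metric, so it can be computed after any conformal change of coordinates. The plan is to map $U$ conformally onto the unit disc and to apply Lemma~\ref{lem:rectangle} in logarithmic coordinates to an annulus near the boundary. This requires $U$ to be simply connected (Steps 1 and 2). Radii crossing the annulus are long in the metric $\rho_J^2g$ because $u$ has to climb to $\varepsilon$ along them. As we saw after Lemma~\ref{lem:rectangle}, this alone allows a long thin tube of small area. Step 3 excludes the tube by showing that circles are long too.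

\subsection*{Step 1: $S\setminus U$ is connected}
A hole in $U$ is small at time $0$; we show that it stays trapped in the $\varepsilon$-balls at all times in $J$, so that it belongs to the Bowen ball and is not a hole. Let $O$ be the component of $S\setminus U$ that contains the connected set $S\setminus B(x,\varepsilon)$, and suppose there is another component $H$. We claim that
\[
f^jH\subset B(f^jx,\varepsilon)\qquad(j\in J).
\]
For $j=0$ this holds because $H$ is disjoint from $O$. Suppose it holds for $j$, and let $j'=j\pm1\in J$. Then $\operatorname{diam}f^jH\le2\varepsilon_0$, so $\operatorname{diam}f^{j'}H\le D/2$ by \eqref{eq:eps0}. The set $f^{j'}H$ is a component of $S\setminus f^{j'}U$, and $f^{j'}U\subset B(f^{j'}x,\varepsilon)$ by \eqref{eq:inballs}. Lemma~\ref{lem:filling} gives the claim for $j'$. Since $J$ is an interval containing $0$, every $j\in J$ is reached. This is the induction used for the torus in Section~\ref{sec:models}, with Lemma~\ref{lem:filling} in place of the lattice.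

Thus $H\subset\{u<\varepsilon\}$. Next, $H$ meets $\bar U$. Otherwise every point of $H$ has a connected neighborhood disjoint from $U$, and this neighborhood lies in the component $H$; then $H$ is open, it is closed as a component of a closed set, and so $H=S$, although $x\notin H$. Pick $y\in H\cap\bar U$. The sets $U\cup\{y\}$ and $H$ are connected and share $y$, so $U\cup H$ is a connected subset of $\{u<\varepsilon\}$ containing $x$. Hence $H\subset U$, a contradiction.

\subsection*{Step 2: uniformization}
Recall that a domain $\Omega\subset\mathbb C$ is simply connected if and only if $\hat{\mathbb C}\setminus\Omega$ is connected. Let $B=B(x,\varepsilon)$ and let $\chi$ be a holomorphic chart with bounded image whose domain contains $B$. Since $\chi(B)$ is homeomorphic to a disc, $\hat{\mathbb C}\setminus\chi(B)$ is connected. Suppose that $\hat{\mathbb C}\setminus\chi(U)$ is the disjoint union of nonempty closed sets $P$ and $Q$, named so that $\hat{\mathbb C}\setminus\chi(B)\subset P$. Then $Q$ is a compact subset of $\chi(B)$, and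
\[
\chi^{-1}(Q)=(S\setminus U)\cap\chi^{-1}(\chi(B)\setminus P)
\]
is nonempty, compact, and relatively open in $S\setminus U$. It misses the nonempty subset $S\setminus B$ of $S\setminus U$. This contradicts Step 1.

So $\chi(U)$ is a bounded simply connected domain, and the Riemann mapping theorem gives a biholomorphic map $\varphi$ from the unit disc $\mathbb D$ onto $U$ with $\varphi(0)=x$. Put $v=u\circ\varphi$, so that $v(0)=0$ and $0<v<\varepsilon$ elsewhere. We claim that
\begin{equation}\label{eq:boundary}
v(z)\to\varepsilon\quad\text{uniformly as }|z|\to1 .
\end{equation}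
Let $t<\varepsilon$. The component $U$ is relatively closed in $\{u<\varepsilon\}$, so $U\cap\{u\le t\}$ is closed in the compact set $\{u\le t\}$. Its preimage $\{v\le t\}$ under the homeomorphism $\varphi$ is then a compact subset of $\mathbb D$, which proves \eqref{eq:boundary}.

\subsection*{Step 3: a maximum principle}
For $0<r<1$ let $C_r=\{|z|=r\}$, $\gamma_r=\varphi(C_r)$ and $\Delta_r=\varphi(\{|z|<r\})$. The set $\Delta_r$ is open and connected, and it is relatively closed in $S\setminus\gamma_r$ because $\Delta_r\cup\gamma_r$ is compact. So it is a component of $S\setminus\gamma_r$, and $f^j\Delta_r$ is a component of $S\setminus f^j\gamma_r$. For $j\in J$ its diameter is at most $2\varepsilon\le D/8$ by \eqref{eq:inballs}. Lemma~\ref{lem:filling} gives: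
\begin{equation}\label{eq:max}
\text{if $j\in J$ and a small ball contains $f^j\gamma_r$, then it contains $f^j\Delta_r$.}
\end{equation}
Let $M(r)=\max_{C_r}v$ and let $\delta(r)$ be the $d_J$-diameter of $\gamma_r$. Then $0<M(r)<\varepsilon$ and $0<\delta(r)\le2\varepsilon\le r_0$, so both numbers are radii of small balls. We apply \eqref{eq:max} twice.

First, $f^j\gamma_r\subset\bar B(f^jx,M(r))$ for every $j\in J$, so $f^j\Delta_r$ lies in the same ball, and $v\le M(r)$ on $\{|z|\le r\}$. Thus $M$ is nondecreasing. It is continuous, with $M(0^+)=0$ and, by \eqref{eq:boundary}, $M(1^-)=\varepsilon$.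

Second, for $y\in\gamma_r$ we have $f^j\gamma_r\subset\bar B(f^jy,\delta(r))$ for every $j\in J$, so this ball contains the point $f^jx$ of $f^j\Delta_r$. Hence $d_J(x,y)\le\delta(r)$ for all $y\in\gamma_r$, that is,
\begin{equation}\label{eq:Mdelta}
M(r)\le\delta(r).
\end{equation}
A curve $\gamma_r$ that reaches far from $x$ in the metric $d_J$ is therefore wide in that metric.

\subsection*{Step 4: lengths of circles and radii}
On the half-plane of $\zeta=\tau+i\theta$, $\tau<0$, let $\Phi(\zeta)=\varphi(e^\zeta)$. Vertical lines correspond to circles and horizontal lines to radii. The map $\Phi$ is locally biholomorphic, so $\Phi^*g=\omega^2|d\zeta|^2$ for a smooth $\omega>0$. Each $f^j\circ\Phi$, $j\in J$, is continuous and $W^{1,2}_{\mathrm{loc}}$ in charts, and by the chain rule the operator norm of its differential, from the Euclidean plane to $(S,g)$, is $(|Df^j|\circ\Phi)\,\omega$. Put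
\[
\sigma=(\rho_J\circ\Phi)\,\omega=\max_{j\in J}|D(f^j\circ\Phi)| .
\]
Cover the half-plane by countably many open squares, each mapped by every $f^j\circ\Phi$ into the domain of a chart, and apply (ACL) in each. After discarding countably many null sets of lines, all $f^j\circ\Phi$ are locally absolutely continuous on almost every vertical and almost every horizontal line, with speed at most $\sigma$ almost everywhere on the line. The distance between the endpoints of an absolutely continuous path is at most the integral of its speed. So for a segment $I$ of such a line, with endpoints $\zeta,\zeta'$ in the half-plane,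
\begin{equation}\label{eq:upper}
d_J(\Phi(\zeta),\Phi(\zeta'))\le\int_I\sigma\,|d\zeta| .
\end{equation}

Choose $r_1\in(0,1)$ with $M(r_1)=\varepsilon/2$, and let $L=-\ln r_1$ and $R=(-L,0)\times[0,2\pi]$. This choice balances the two estimates: outside $C_{r_1}$ the circles already reach distance $\varepsilon/2$, and the radii still have $\varepsilon/2$ to climb.

\emph{Circles.} Let $\tau\in(-L,0)$ be such that \eqref{eq:upper} holds on the vertical line, and $r=e^\tau$. Two points of $C_r$ whose images are at $d_J$-distance $\delta(r)$ cut the circle into two arcs. As $\Phi$ and $\sigma$ have period $2\pi i$, \eqref{eq:upper} applies to both arcs. With \eqref{eq:Mdelta} and the monotonicity of $M$,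
\[
\int_0^{2\pi}\sigma\,d\theta\ge2\delta(r)\ge2M(r)\ge2M(r_1)=\varepsilon .
\]

\emph{Radii.} Let $\theta$ be such that \eqref{eq:upper} holds on the horizontal line. By the triangle inequality $|u(y)-u(y')|\le d_J(y,y')$, so for $\tau\in(-L,0)$
\[
\int_{-L}^\tau\sigma\,d\tau'\ge v(e^{\tau+i\theta})-v(r_1e^{i\theta})\ge v(e^{\tau+i\theta})-\frac\varepsilon2 .
\]
Letting $\tau\to0$ and using \eqref{eq:boundary}, we get $\int_{-L}^0\sigma\,d\tau\ge\varepsilon/2$.

Lemma~\ref{lem:rectangle} with $\alpha=\varepsilon$ and $\beta=\varepsilon/2$ gives $\iint_R\sigma^2\ge\varepsilon^2/2$. Finally, $\Phi$ is injective on $(-L,0)\times[0,2\pi)$ with image in $U$, and $\Phi^*dA=\omega^2\,d\tau\,d\theta$, so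
\[
\int_{B_J(x,\varepsilon)}\rho_J^2\,dA\ge\int_U\rho_J^2\,dA\ge\iint_R\sigma^2\ge\frac{\varepsilon^2}2 .
\]
This proves Proposition~\ref{prop:area}. \qed

\begin{remark}\label{rem:hyp}
That $f$ is a homeomorphism is used whenever Lemma~\ref{lem:filling} is applied at a time $j\ne0$; that $J$ is an interval containing $0$ is used only in Step 1, where it lets the single condition \eqref{eq:eps0} serve all windows; and the hypothesis $f^j\in W^{1,2}$ is used only for \eqref{eq:upper}. Neither the orientation nor the dilatation of $f$ plays a role.
\end{remark}

\section{The entropy bounds}\label{sec:entropy}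

Let $S$ be closed, let $0\le m<n$, and let $J=\{-m,\dots,n-1-m\}$ with $f^j\in W^{1,2}$ for all $j\in J$. Since $\rho_J^2\le\sum_{j\in J}|Df^j|^2$, Lemma~\ref{lem:packing} with $\mu=\rho_J^2\,dA$ and Proposition~\ref{prop:area} give
\begin{equation}\label{eq:count}
s(n,2\varepsilon)\le\frac2{\varepsilon^2}\sum_{j=-m}^{n-1-m}E(f^j)\qquad(0<\varepsilon\le\varepsilon_0).
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:main} for closed $S$]
Let $K=K[f]$. By (Q3) every $f^j$ is q.c., hence in $W^{1,2}$, with $K[f^j]\le K^{|j|}$. By \eqref{eq:distortion} and (Q2),
\[
E(f^j)\le K[f^j]\int_SJ_{f^j}\,dA\le AK^{|j|}\qquad(j\in\mathbb Z).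
\]
Take $m=\lfloor n/2\rfloor$. Then $m\le n/2$ and $n-1-m\le(n-1)/2$, so $|j|\le n/2$ on $J$, and \eqref{eq:count} becomes
\[
s(n,2\varepsilon)\le\frac{2A}{\varepsilon^2}\,n\,K^{n/2}\qquad(n\ge1,\ 0<\varepsilon\le\varepsilon_0).
\]
Hence $\limsup_n\frac1n\ln s(n,2\varepsilon)\le\frac12\ln K$ for all $\varepsilon\le\varepsilon_0$, and we let $\varepsilon\to0$.
\end{proof}

The identity $\int_SJ_{f^j}\,dA=A$ is the precise form of the heuristic in the introduction: area is preserved on average. It fails for maps that are not injective, and so does the theorem. The map $z\mapsto z^2$ of $\hat{\mathbb C}$ is holomorphic, yet any two distinct $2^n$-th roots of unity become antipodal at some time $j<n$, so $s(n,\eta)\ge2^n$ for small $\eta$ and the entropy is at least $\ln2$.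

\begin{proof}[Proof of Theorem~\ref{thm:energy}]
(a) We may assume $a_+<\infty$. Let $\kappa>0$. Each energy is finite, so there is $C$ with $E(f^j)\le Ce^{j(a_++\kappa)}$ for all $j\ge0$. Since $a_+\ge0$, the bound increases with $j$, and \eqref{eq:count} with $m=0$ gives $s(n,2\varepsilon)\le2\varepsilon^{-2}Cn\,e^{n(a_++\kappa)}$. Thus $h_{\mathrm{top}}(f)\le a_++\kappa$ for all $\kappa>0$.

(b) The forward and backward energies may grow at different rates, so we place the window off center. Let $t\in[0,1)$ and $m=\lfloor tn\rfloor$. Then $m<n$, $m\le tn$ and $n-1-m\le(1-t)n$. Given $\kappa>0$, choose $C$ with $E(f^{\pm j})\le Ce^{j(a_\pm+\kappa)}$ for all $j\ge0$. Each of the $n$ terms in \eqref{eq:count} is at most $C\exp\big(n\max((1-t)a_+,ta_-)+n\kappa\big)$. Letting $\kappa\to0$ at the end,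
\[
h_{\mathrm{top}}(f)\le\max\big((1-t)a_+,\,ta_-\big)\qquad(0\le t<1).
\]
If $a_\pm>0$, the choice $t=a_+/(a_++a_-)$ makes both entries equal to $a_+a_-/(a_++a_-)$. If $a_+=0$, take $t=0$. If $a_-=0<a_+$, let $t\to1$.

(c) By (Q3) the sequence $\ln K[f^n]\ge0$ is subadditive, so $\frac1n\ln K[f^n]$ converges. By (E1) and Theorem~\ref{thm:main} for $f^n$, we have $h_{\mathrm{top}}(f)\le\frac1{2n}\ln K[f^n]$ for all $n$, which gives the first inequality. From $f^n=\psi^{-1}(\psi f\psi^{-1})^n\psi$ and (Q3) we get $K[f^n]\le K[\psi]^2K[\psi f\psi^{-1}]^n$, which gives the second.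

(d) Let $h$ be a q.c.\ homeomorphism of $S$. By (Q1)--(Q3), for almost every $x$ the map $h$ is differentiable at $x$ and $h^{-1}$ is differentiable at $h(x)$, with inverse differentials. A linear map and its inverse have the same ratio of largest to smallest stretching, so $K(h,x)=K(h^{-1},h(x))$ almost everywhere. By \eqref{eq:distortion} and (Q2),
\[
E(h)=\int_SK(h^{-1},h(x))\,J_h(x)\,dA(x)=\int_SK(h^{-1},y)\,dA(y).
\]
Let $I_n=\max_\pm\int_SK(f^{\pm n},\cdot)\,dA$ and $b=\limsup_n\frac1n\ln I_n$. Since $A\le I_n\le AK[f]^n$, we have $0\le b<\infty$. Taking $h=f^{\pm n}$ gives $E(f^{\pm n})\le I_n$, so $a_\pm\le\max(b,0)=b$. If $a_+a_-=0$, then (b) gives entropy $0$. Otherwise (b) gives $h_{\mathrm{top}}(f)\le(a_+^{-1}+a_-^{-1})^{-1}\le b/2$.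
\end{proof}

For the torus map, \eqref{eq:torusK} gives $E(\mathcal A^{\pm n})=\lambda^{2n}$ and $a_\pm=2\ln\lambda$. Part (a) then overestimates the entropy by a factor $2$, and part (b) is an equality.

\begin{proof}[Proof of Theorem~\ref{thm:main} in general]
Suppose first that $S$ has no border. It has finitely many components $S_i$, which $f$ permutes, so some $f^N$ maps each $S_i$ to itself. By (E1), (E3), the closed case and (Q3),
\[
h_{\mathrm{top}}(f)=\frac1N\max_ih_{\mathrm{top}}(f^N|S_i)\le\frac1{2N}\ln K[f^N]\le\frac12\ln K[f].
\]
Now let $S$ have border $\partial S$. Its double is a compact Riemann surface $\hat S=S\cup\iota S$ without border, with an anticonformal involution $\iota$ fixing $S\cap\iota S=\partial S$ pointwise, and $\partial S$ is a finite union of analytic curves in $\hat S$. The homeomorphism $f$ maps $\partial S$ onto itself, so $\hat f=f$ on $S$ and $\hat f=\iota f\iota$ on $\iota S$ define a homeomorphism of $\hat S$. An anticonformal map sends infinitesimal circles to circles, so $\iota f\iota$ is q.c.\ in the interior of $\iota S$ with dilatation $K[f]$. By (Q4), $\hat f$ is q.c.\ with $K[\hat f]=K[f]$. On each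 of the closed invariant sets $S$ and $\iota S$ the map $\hat f$ is conjugate to $f$, so $h_{\mathrm{top}}(f)=h_{\mathrm{top}}(\hat f)\le\frac12\ln K[f]$ by (E2), (E3) and the case just treated.
\end{proof}

\begin{remark}\label{rem:reverse}
The inequality also holds for orientation-reversing $f$, with the dilatation computed after conjugating a chart. Such an $f$ is a q.c.\ map between $S$ and the surface with conjugate charts, for which $g$ is still conformal. So (Q1)--(Q4) and \eqref{eq:distortion} hold for all iterates with $|J_h|$ in place of $J_h$, and Proposition~\ref{prop:area} does not depend on orientation.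
\end{remark}

\section{Sharpness}\label{sec:sharp}

All examples come from the torus map $\mathcal A$ through branched double covers, which are locally biholomorphic off finite sets and so transport the pointwise dilatation \eqref{eq:torusK}.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
For each genus $p$ we construct a closed surface $S_p$ and a q.c.\ homeomorphism $F$ of $S_p$ with $h_{\mathrm{top}}(F)=\frac12\ln K[F]>0$.

\emph{Genus $1$.} Take $S_1=T$ and $F=\mathcal A$, and use \eqref{eq:torush}.

\emph{Genus $0$.} The quotient $S_0=T/\{\pm1\}$ is a Riemann surface, and the projection $\pi\colon T\to S_0$ is a holomorphic double cover branched at the four fixed points of $-1$. The Riemann--Hurwitz formula $0=2\chi(S_0)-4$ for the Euler characteristics shows that $S_0$ is the sphere. Since $\mathcal A$ commutes with $-1$, there is a homeomorphism $F$ of $S_0$ with $F\pi=\pi\mathcal A$. Off the four branch values, $F$ is locally $\mathcal A$ composed on both sides with biholomorphic maps, so its pointwise dilatation is $\lambda^2$, and $K[F]=\lambda^2$ by (Q4). The fibers of $\pi$ have at most two points, so $h_{\mathrm{top}}(F)=\ln\lambda$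 by (E4).

\emph{Genus $p\ge2$.} Here we go up rather than down, and the task is to find a cover to which a power of $\mathcal A$ lifts. Let $\Sigma\subset T$ consist of $2p-2$ points with rational coordinates, and let $T'=T\setminus\Sigma$. The group $H_1(T';\mathbb Z)$ is generated by two classes from the torus and by small loops $\ell_1,\dots,\ell_{2p-2}$ around the points of $\Sigma$, with the single relation $\sum_i\ell_i=0$. As the number of loops is even, there is a homomorphism $c\colon H_1(T';\mathbb Z)\to\mathbb Z/2$ with $c(\ell_i)=1$ for all $i$. The kernel of $c$ in the fundamental group defines a connected double cover of $T'$. Over a small punctured disc about a point of $\Sigma$ the cover is connected, because $c(\ell_i)=1$, so it has the form $w\mapsto w^2$. Adding one point over each point of $\Sigma$ gives a closed Riemann surface $S_p$ and a holomorphic double cover $\pi\colon S_p\to T$ branched exactly over $\Sigma$. By the Riemann--Hurwitz formula $\chi(S_p)=2\cdot0-(2p-2)$, so $S_p$ has genus $p$.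

If $q$ is a common denominator of the coordinates, $\mathcal A$ permutes the finite set $q^{-1}\mathbb Z[i]/\mathbb Z[i]\supset\Sigma$, so some power of $\mathcal A$ fixes $\Sigma$ pointwise. This power permutes the finite set of homomorphisms $H_1(T';\mathbb Z)\to\mathbb Z/2$, so a further power $\mathcal A^N$ fixes both $\Sigma$ pointwise and $c$. A loop in $T'$ lifts to a loop exactly when $c$ vanishes on it, and $\mathcal A^{\pm N}$ preserve this condition. By the lifting criterion $\mathcal A^N$ and $\mathcal A^{-N}$ lift to $\pi^{-1}(T')$; the compositions of the two lifts cover the identity, so they are deck transformations and the lift $F$ of $\mathcal A^N$ is a homeomorphism. For $y\in\Sigma$ the sets $\pi^{-1}(V)$, with $V$ a neighborhood of $y$, form a neighborhood basis of the single point over $y$, and $\mathcal A^{\pm N}$ are continuous and fix $y$. So $F$ and $F^{-1}$ extend continuously, fixing these points, and $\pi F=\mathcal A^N\pi$ on $S_p$. As in genus $0$, $F$ has pointwise dilatation $\lambda^{2N}$ off a finite set, so $K[F]=\lambda^{2N}$. By (E2), (E1) and \eqref{eq:torush}, $h_{\mathrm{top}}(F)\ge N\ln\lambda=\frac12\ln K[F]$,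 and Theorem~\ref{thm:main} gives equality.

\emph{An arbitrary closed surface.} Let $S$ have genus $p$, and let $\psi\colon S_p\to S$ be an orientation-preserving diffeomorphism. It is q.c.\ by compactness; put $K_0=K[\psi]$. Conjugating by $\psi$ costs a bounded factor in dilatation, and this becomes negligible for high powers. Let $f_n=\psi F^n\psi^{-1}$. Then $h_{\mathrm{top}}(f_n)=\frac n2\ln K[F]$ by (E1) and (E2), and $K[f_n]\le K_0^2K[F]^n$ by (Q3). Since the entropy is positive, $K[f_n]>1$ by Theorem~\ref{thm:main}. Therefore
\[
\frac{h_{\mathrm{top}}(f_n)}{\ln K[f_n]}\ge\frac{\frac n2\ln K[F]}{n\ln K[F]+2\ln K_0}\longrightarrow\frac12\qquad(n\to\infty).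
\]
The supremum is at least $\frac12$, and by Theorem~\ref{thm:main} it is at most $\frac12$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Ahlfors} Ahlfors, \emph{Lectures on Quasiconformal Mappings}.

\bibitem{Bowen} Bowen, Trans. AMS \textbf{153} (1971).

\bibitem{LV} Lehto and Virtanen, \emph{Quasiconformal Mappings in the Plane}.

\bibitem{RSE} \emph{Rotation Sets and Entropy}, \texttt{http://www.math.stonybrook.edu/theses/thesis95-1/part1.pdf}.

\bibitem{Walters} Walters, \emph{An Introduction to Ergodic Theory}.

\end{thebibliography}
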